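\title{A two-dimensional sofic shift with no finite-type cover of equal entropy}

\begin{abstract}
Every one-dimensional sofic shift is a factor of a shift of finite type with the same entropy. We show that this fails in every dimension $d\ge 2$: there is a $\mathbb{Z}^d$ sofic shift of entropy $\log 2$ such that every shift of finite type that factors onto it has entropy strictly larger than $\log 2$. The obstruction is an area law. If a sofic shift has a cover of finite type with equal entropy, then under any measure of maximal entropy the joint law of the patterns on two disjoint regions has rank at most exponential in the size of the boundary of one region. Our example writes pairs of intersecting sets on adjacent $n\times n$ squares and is padded so that independent uniform blocks have maximal entropy for every even $n$; the joint law then contains the set-intersection matrix, of rank at least $2^{n^2}-1$. For $d=2$ we also give an explicit lower bound for the entropy gap in terms of the alphabet of the cover.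
\end{abstract}

\section{The question}\label{sec:intro}

Let $A$ be a finite alphabet and $d\ge1$. For $w\in\mathbb{Z}^d$ the shift $\sigma^w$ acts on $A^{\mathbb{Z}^d}$ by $(\sigma^w x)_v=x_{v+w}$. A \emph{subshift} is a nonempty set $X\subseteq A^{\mathbb{Z}^d}$ that is closed in the product topology and invariant under all shifts. Equivalently, $X$ is the set of configurations in which no pattern from some set of finite \emph{forbidden patterns} appears. If finitely many forbidden patterns suffice, $X$ is a \emph{shift of finite type} (SFT). A \emph{factor map} is a continuous map $f\colon X\to B^{\mathbb{Z}^d}$ that commutes with all shifts, where $B$ is a finite alphabet that may differ from $A$; its image $f(X)$ is a \emph{factor} of $X$. A factor of an SFT is a \emph{sofic shift}. If $X$ is an SFT and $f(X)=Y$ for a factor map $f$, we call $X$ a \emph{cover} of $Y$.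

For a finite set $Q\subset\mathbb{Z}^d$ let $x_Q$ be the restriction of $x$ to $Q$ and let $N_X(Q)=|\{x_Q:x\in X\}|$. The \emph{entropy} of $X$ is
\[
h(X)=\lim_{n\to\infty}\frac{\log N_X([-n,n]^d)}{(2n+1)^d},
\]
where $\log$ is the natural logarithm and intervals are intervals of integers. It is the amount of free choice per cell: the full shift $A^{\mathbb{Z}^d}$ has entropy $\log|A|$. Factor maps do not increase entropy, so $h(Y)\le h(X)$ for every cover $X$ of $Y$.

One may think of a letter of a cover as a visible letter of $Y$ together with hidden data that allow the long-range constraints of $Y$ to be checked by local rules. The difference $h(X)-h(Y)$ is the price per cell of these hidden data, and it is natural to ask whether the price can be zero.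

\begin{example}\label{ex:even}
Let $Y\subseteq\{0,1\}^{\mathbb{Z}}$ consist of the sequences in which any two consecutive $1$'s are separated by an even number of $0$'s. Let $X$ be the SFT over $\{1,0',0''\}$ whose allowed two-letter words are $11$, $10'$, $0'0''$, $0''0'$, $0''1$. Erasing the primes maps $X$ onto $Y$. In $X$ each letter is determined by the letter to its left and its own visible image, so a word of $Y$ has at most two preimages, and $h(X)=h(Y)$.
\end{example}

In dimension one this example is typical.

\begin{theorem}[Coven and Paul \cite{CP}]\label{thm:CP}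
Every one-dimensional sofic shift is a factor of an SFT with the same entropy.
\end{theorem}

The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Is every two-dimensional sofic shift a factor of an SFT with the same entropy? That is, for every $\mathbb{Z}^2$ sofic shift $Y$, must there exist a $\mathbb{Z}^2$ SFT $X$, over any finite alphabet, and a factor map $f$ with $f(X)=Y$ and $h(X)=h(Y)$?}
\medskip

Besides Theorem~\ref{thm:CP} there is a second reason to expect a positive answer: in every dimension the price can be made arbitrarily small.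

\begin{proposition}[Desai \cite{Desai}]\label{prop:desai}
For every $\mathbb{Z}^d$ sofic shift $Y$,
\[
\inf\{h(X): X\text{ is an SFT that factors onto }Y\}=h(Y).
\]
\end{proposition}

So the question asks whether this infimum is always attained. It is not.

\begin{theorem}\label{thm:main}
For every $d\ge2$ there is a $\mathbb{Z}^d$ sofic shift of entropy $\log 2$ such that every $\mathbb{Z}^d$ SFT that factors onto it has entropy strictly greater than $\log 2$. In particular, the answer to the Question is no.
\end{theorem}

The proof rests on the difference between two tasks. Every cover of $Y$ must reproduce the \emph{set} of patterns of $Y$. A cover of equal entropy must do more: it must reproduce the \emph{probabilities} of these patterns under every measure of maximal entropy, and it must do so by a process in which the inside of a region depends on the outside only through the boundary. This bounds the rank of the joint law of two regions (Theorem~\ref{thm:area}). It remains to find a constraint between two regions whose validity has a short certificate, so that it defines a sofic shift, but whose $0$--$1$ matrix has large rank. The constraint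 ``two sets intersect'' has both properties (Section~\ref{sec:matrix}). Section~\ref{sec:shift} builds a sofic shift $Y_\cap$ around it, Section~\ref{sec:main} proves Theorem~\ref{thm:main}, and Section~\ref{sec:gap} makes the argument quantitative for $d=2$ (Theorem~\ref{thm:gap}). Section~\ref{sec:desai} contains a proof of Proposition~\ref{prop:desai}.

\section{Standard form, Shannon entropy and invariant measures}\label{sec:prelim}

\subsection*{Cubes, boundaries, windows}
A \emph{cube of side $s$} is a translate $Q_s$ of $[0,s)^d$. The number $N_X(Q_s)$ depends only on $s$ and is nondecreasing in $s$, so an even side $s$ is sandwiched between the odd sides $s-1$ and $s+1$, and $s^{-d}\log N_X(Q_s)\to h(X)$ along all $s$. For finite $U\subset\mathbb{Z}^d$ let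
\[
\partial U=\{v\notin U:\ \|v-u\|_\infty\le1\text{ for some }u\in U\}.
\]
A \emph{window} is a translate of $\{0,1\}^d$. Two cells of a window are at $\ell^\infty$-distance at most $1$, so a window that meets $U$ lies in $U\cup\partial U$. An SFT $X\subseteq A^{\mathbb{Z}^d}$ is in \emph{standard form} if there is a set $\mathcal{E}\subseteq A^{\{0,1\}^d}$ of \emph{allowed} window patterns such that $X$ consists of all $x$ whose pattern on every window is allowed. A factor map $f$ is \emph{1-block} if $f(x)_v$ is a fixed function of the letter $x_v$; we then write $f$ also for this letter map and for its action on finite patterns.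

\begin{lemma}[Recoding]\label{lem:recode}
Let $X$ be an SFT and $f$ a factor map from $X$ onto $Y$. There are an SFT $\hat X$ in standard form with $h(\hat X)=h(X)$ and a 1-block factor map from $\hat X$ onto $Y$.
\end{lemma}

\begin{proof}
The map $x\mapsto f(x)_0$ is continuous from a compact space to a finite set, so it depends only on $x_C$ for some $C=[-k,k]^d$; since $f$ commutes with shifts, $f(x)_v=F(x_{v+C})$ for a fixed function $F$. Enlarge $k$ so that each of the finitely many forbidden patterns of $X$ fits in a translate of $C$, and replace each by all its extensions to that translate. Let $\hat A$ be the set of non-forbidden patterns on $C$, and let $\hat X$ be the set of $\hat x\in\hat A^{\mathbb{Z}^d}$ with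
\[
\hat x_v(u+e_i)=\hat x_{v+e_i}(u)\qquad\text{whenever }u,\,u+e_i\in C .
\]
This condition involves only adjacent cells, and adjacent cells lie in a common window, so $\hat X$ is in standard form. The map that sends $x$ to $\hat x$ with $\hat x_v(u)=x_{v+u}$ takes $X$ injectively into $\hat X$. It is onto: given $\hat x\in\hat X$, put $x_v=\hat x_v(0)$; moving $u$ to $0$ inside $C$ one unit step at a time and using the displayed identity at each step gives $\hat x_v(u)=\hat x_{v+u}(0)=x_{v+u}$, so all patterns $x_{v+C}$ are non-forbidden and $x\in X$. The pattern of $\hat x$ on a cube of side $s$ and the pattern of $x$ on the concentric cube of side $s+2k$ determine each other, so $h(\hat X)=h(X)$. Finally $f(x)_v=F(\hat x_v)$ is 1-block in $\hat x$.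
\end{proof}

\subsection*{Shannon entropy}
For random variables $\xi,\zeta$ with finitely many values, $H(\xi)=-\mathbb{E}\log\Pr(\xi)$ and $H(\xi\mid\zeta)=-\mathbb{E}\log\Pr(\xi\mid\zeta)$, where $\Pr(\xi)$ is the probability of the observed value. We use the following textbook facts: $H(\xi,\zeta)=H(\zeta)+H(\xi\mid\zeta)$; $H(\xi)\le\log m$ if $\xi$ takes at most $m$ values, with equality for the uniform law on $m$ values; $H(\xi_1,\dots,\xi_k\mid\zeta)\le\sum_iH(\xi_i\mid\zeta)$; and, if $\zeta'$ is a function of $\zeta$, then $H(\zeta')\le H(\zeta)$ and $H(\xi\mid\zeta)\le H(\xi\mid\zeta')$. For probability vectors $P,P'$ on a finite set, the divergence is $D(P\|P')=\sum_\omega P(\omega)\log\bigl(P(\omega)/P'(\omega)\bigr)$. Pinsker's inequality states that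
\begin{equation}\label{eq:pinsker}
\|P-P'\|_1=\sum_\omega|P(\omega)-P'(\omega)|\le\sqrt{2D(P\|P')};
\end{equation}
in particular $D\ge0$, and $D(P\|P')=0$ forces $P=P'$.

\subsection*{Invariant measures}
A \emph{measure} means a Borel probability measure. If $\mu$ is a shift-invariant measure on a subshift $Y$ and $y$ has law $\mu$, the limit $h(\mu)=\lim_s s^{-d}H(y_{Q_s})$ exists by subadditivity, and $h(\mu)\le h(Y)$ because $H(y_{Q_s})\le\log N_Y(Q_s)$. If $h(\mu)=h(Y)$, then $\mu$ is a \emph{measure of maximal entropy}.

\begin{lemma}[Lifting]\label{lem:lift}
Let $f$ be a factor map from $X$ onto $Y$. Every shift-invariant measure $\mu$ on $Y$ is the image $f_*\nu$ of a shift-invariant measure $\nu$ on $X$.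
\end{lemma}

\begin{proof}
The measures on $X$ form a weak-$*$ compact convex set, and $f_*$ is continuous and affine, so the image of this set is compact and convex. It contains all point masses because $f$ is onto, hence all finitely supported measures, which are dense. So $\mu=f_*\nu_0$ for some $\nu_0$. The averages $\nu_s=s^{-d}\sum_{w\in[0,s)^d}\sigma^w_*\nu_0$ satisfy $f_*\nu_s=\mu$, because $f$ commutes with shifts and $\mu$ is invariant, and $\sigma^{e_i}_*\nu_s-\nu_s$ has total mass at most $2/s$. Any weak-$*$ limit point $\nu$ of $(\nu_s)$ is invariant and satisfies $f_*\nu=\mu$.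
\end{proof}

\section{Covers of nearly equal entropy}\label{sec:desai}

The hidden data of a cover need not be displayed everywhere. It is enough to display them on a sparse grid of walls and to require, by a local rule, that each cell of the grid can be filled in.

\begin{proof}[Proof of Proposition~\ref{prop:desai}]
The infimum is at least $h(Y)$ because factor maps do not increase entropy. For the reverse inequality, let $Y\subseteq B^{\mathbb{Z}^d}$ and use Lemma~\ref{lem:recode} to write $Y=\pi(X)$ with $X\subseteq A^{\mathbb{Z}^d}$ in standard form and $\pi$ 1-block. Fix $N\ge2$. A configuration of $X_N$ carries at each cell $v$ a label $\gamma(v)\in(\mathbb{Z}/N)^d$ and a letter, subject to three rules. First, $\gamma(v+e_i)=\gamma(v)+e_i$ for all $v$ and $i$. Second, call $v$ a \emph{skeleton cell} if some coordinate of $\gamma(v)$ is $0$; skeleton cells carry a letter of $A$ and all other cells carry a letter of $B$. Third, for every \emph{closed cube} $C=v+[0,N]^d$ with $\gamma(v)=0$, the non-skeleton cells of $C$ can be filled with letters of $A$, whose $\pi$-images are the displayed letters of $B$, so that all windows contained in $C$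 are allowed for $X$. Each rule concerns a bounded set of cells, so $X_N$ is an SFT (nonempty, as we see below).

Let $g$ forget the labels, apply $\pi$ on skeleton cells and keep the letter elsewhere. Given a point of $X_N$, choose a filling for each closed cube. A non-skeleton cell lies in only one closed cube, so the fillings and the skeleton letters together form a configuration $x\in A^{\mathbb{Z}^d}$. Every window lies in some closed cube, so $x\in X$, and $\pi(x)$ is the $g$-image of the given point. Hence $g(X_N)\subseteq Y$. Conversely, given $y=\pi(x)$ with $x\in X$, take $\gamma(v)=v\bmod N$, keep $x$ on the skeleton and $y$ elsewhere; this point lies in $X_N$, with $x$ itself as the filling, and its image is $y$. So $X_N$ is a cover of $Y$.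

A pattern of $X_N$ on a cube $Q_s$ is determined by one label, the letters on the skeleton cells, of which there are at most $d(s/N+1)s^{d-1}$, and its image under $g$. Thus $N_{X_N}(Q_s)\le N^d\,|A|^{d(s/N+1)s^{d-1}}N_Y(Q_s)$ and $h(X_N)\le h(Y)+\frac dN\log|A|$. Let $N\to\infty$.
\end{proof}

\section{Resampling and the area law}\label{sec:area}

Throughout this section $X\subseteq A^{\mathbb{Z}^d}$ is an SFT in standard form. Such a shift has a cut-and-paste property: the pattern on a finite set $U$ may be replaced by any pattern that is compatible with the letters on $\partial U$. For $b\in A^{\partial U}$ let $T_U(b)$ be the set of $w\in A^U$ such that every window meeting $U$ has an allowed pattern in the combined pattern $w\cup b$ on $U\cup\partial U$.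

Suppose that a random point of $X$ has almost as much entropy on a large set $Q$ as the number of patterns permits. Replace its pattern on many separated regions by uniformly random compatible patterns. The new point is still in $X$, so its entropy cannot be much larger. The next lemma shows that the gain in entropy dominates the change in the local laws, so these laws hardly change. The point of the operation is part (c): after resampling, the inside of a region is tied to the outside only through the boundary. Recall that the \emph{nonnegative rank} of a matrix $M$ with nonnegative entries is the least $r$ such that $M(p,p')=\sum_{j=1}^ru_j(p)\,w_j(p')$ with all $u_j,w_j\ge0$. It is at least the rank of $M$.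

\begin{lemma}[Resampling]\label{lem:resample}
Let $Q$ be a finite set, partitioned into sets $\Lambda_1,\dots,\Lambda_m$, and let $U_i\cup\partial U_i\subseteq\Lambda_i$ for each $i$. Let $x$ be a random element of $X$. Given $x$, let $x'$ agree with $x$ outside $\bigcup_iU_i$, and let the patterns $x'_{U_i}$ be independent and uniform on $T_{U_i}(x_{\partial U_i})$. Then:
\begin{itemize}
\item[(a)] $x'\in X$;
\item[(b)] $\displaystyle\sum_{i=1}^m D\bigl(\operatorname{law}(x_{\Lambda_i})\,\|\,\operatorname{law}(x'_{\Lambda_i})\bigr)\le\log N_X(Q)-H(x_Q)$;
\item[(c)] if $V\subseteq\Lambda_i\setminus U_i$, and $(\mathcal{P}_p)_p$, $(\mathcal{P}'_{p'})_{p'}$ are finite families of sets of patterns on $U_i\cup\partial U_i$ and on $V$, then the matrix $\bigl(\Pr(x'_{U_i\cup\partial U_i}\in\mathcal{P}_p,\ x'_V\in\mathcal{P}'_{p'})\bigr)_{p,p'}$ has nonnegative rank at most $|A|^{|\partial U_i|}$.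
\end{itemize}
\end{lemma}

\begin{proof}
Write $T_i=T_{U_i}(x_{\partial U_i})$. Since $x\in X$, we have $x_{U_i}\in T_i$, so $T_i$ is nonempty and $x'$ is well defined. Since $\partial U_i\subseteq\Lambda_i\setminus U_i$ and the $\Lambda_j$ are disjoint, $\partial U_i$ meets no $U_j$, and $x'_{\partial U_i}=x_{\partial U_i}$.

(a) A window that meets $U_i$ lies in $U_i\cup\partial U_i$, where $x'$ equals $x'_{U_i}\cup x_{\partial U_i}$; it is allowed by the definition of $T_i$. All other windows are unchanged.

(b) Let $g$ be the common restriction of $x$ and $x'$ to $Q\setminus\bigcup_iU_i$. It determines every $T_i$, so given $g$ the $x'_{U_i}$ are independent and uniform on the $T_i$. With (a) this gives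
\[
\log N_X(Q)\ge H(x'_Q)=H(g)+\sum_i\mathbb{E}\log|T_i| .
\]
Put $g_i=x_{\Lambda_i\setminus U_i}$, a function of $g$. Then
\[
H(x_Q)\le H(g)+\sum_iH(x_{U_i}\mid g)\le H(g)+\sum_iH(x_{U_i}\mid g_i).
\]
Subtracting, $\log N_X(Q)-H(x_Q)\ge\sum_i\bigl(\mathbb{E}\log|T_i|-H(x_{U_i}\mid g_i)\bigr)$. It remains to identify the summands. The law of $x'_{\Lambda_i}$ gives the observed pattern $x_{\Lambda_i}=x_{U_i}\cup g_i$ the probability $\Pr(g_i)/|T_i|$, because $x_{U_i}\in T_i$, while the law of $x_{\Lambda_i}$ gives it the probability $\Pr(g_i)\Pr(x_{U_i}\mid g_i)$. Hence
\[
D\bigl(\operatorname{law}(x_{\Lambda_i})\,\|\,\operatorname{law}(x'_{\Lambda_i})\bigr)=\mathbb{E}\log\bigl(|T_i|\Pr(x_{U_i}\mid g_i)\bigr)=\mathbb{E}\log|T_i|-H(x_{U_i}\mid g_i).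
\]

(c) For each $b\in A^{\partial U_i}$ with $\Pr(x_{\partial U_i}=b)>0$ let $u_b(p)$ be the fraction of $w\in T_{U_i}(b)$ with $w\cup b\in\mathcal{P}_p$, and let $w_b(p')=\Pr(x_{\partial U_i}=b,\ x_V\in\mathcal{P}'_{p'})$. The set $V$ meets no $U_j$, so $x'_V=x_V$. Given $x$, the event $x'_{U_i\cup\partial U_i}\in\mathcal{P}_p$ has probability $u_b(p)$ with $b=x_{\partial U_i}$. Taking expectations, the $(p,p')$ entry equals $\sum_bu_b(p)\,w_b(p')$.
\end{proof}

When the cover has no entropy to spare, the right side of (b) is negligible compared with the number of regions, and resampling changes nothing.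

\begin{theorem}[Area law]\label{thm:area}
Let $X\subseteq A^{\mathbb{Z}^d}$ be an SFT in standard form, let $f$ be a 1-block factor map from $X$ onto $Y$, and suppose that $h(X)=h(Y)$. Then for every shift-invariant measure $\mu$ on $Y$ with $h(\mu)=h(Y)$ and all disjoint finite sets $U,V\subset\mathbb{Z}^d$, the matrix
\[
\bigl(\mu(y_U=p,\ y_V=p')\bigr)_{p,p'}
\]
has nonnegative rank at most $|A|^{|\partial U|}$.
\end{theorem}

\begin{proof}
By Lemma~\ref{lem:lift} there is an invariant measure $\nu$ on $X$ with $f_*\nu=\mu$. Let $x$ have law $\nu$ and let $y=f(x)$, which has law $\mu$. Let $\Lambda$ be a cube of side $k$ that contains $U\cup\partial U\cup V$, and let $Q$ be a cube of side $kN$ partitioned into $N^d$ translates of $\Lambda$, one of which is $\Lambda$. Apply Lemma~\ref{lem:resample} with the corresponding translates of $U$. By invariance of $\nu$, all $N^d$ summands in (b) equal the same number $\Delta\ge0$, which does not depend on $N$. Since $f$ is 1-block, $y_Q$ is a function of $x_Q$, so $H(x_Q)\ge H(y_Q)$ and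
\[
\Delta\le k^d\,\frac{\log N_X(Q)-H(y_Q)}{(kN)^d}\ \longrightarrow\ k^d\bigl(h(X)-h(\mu)\bigr)=0\qquad(N\to\infty).
\]
Hence $\Delta=0$, and $x_\Lambda$ and $x'_\Lambda$ have the same law by \eqref{eq:pinsker}. Therefore $\mu(y_U=p,\,y_V=p')=\Pr\bigl(f(x'_U)=p,\,f(x'_V)=p'\bigr)$, and part (c) of the lemma applies, with $\mathcal{P}_p$ the patterns on $U\cup\partial U$ whose restriction to $U$ has image $p$ and $\mathcal{P}'_{p'}$ the patterns on $V$ with image $p'$.
\end{proof}

\begin{remark}\label{rem:area}
Both entropy hypotheses enter only through $h(X)-h(\mu)=0$. The hypothesis on $\mu$ cannot be dropped: let $X=Y=\{0,1\}^{\mathbb{Z}^d}$, let $\mu$ be uniform on the configurations of period $n$ in every direction, and let $U=[0,n)^d$, $V=U+ne_1$. The matrix is a multiple of the identity matrix of size $2^{n^d}$, and $n^d>|\partial U|=(n+2)^d-n^d$ for large $n$. The shift built below shows that the hypothesis $h(X)=h(Y)$ cannot be dropped either. For $d=1$ and an interval $U$ the bound is the constant $|A|^2$; by Theorem~\ref{thm:CP} and Lemma~\ref{lem:recode}, such a constant bound holds for every one-dimensional sofic shift.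
\end{remark}

\section{The intersection matrix}\label{sec:matrix}

To contradict the area law we need a relation between the contents of two regions that a cover can verify with little hidden information but whose matrix has large rank. Let $\mathsf{Int}_K$ be the $2^K\times2^K$ matrix, indexed by pairs $(S,S')$ of subsets of a $K$-element set, with entry $1$ if $S\cap S'\ne\emptyset$ and $0$ otherwise.

\begin{example}\label{ex:K2}
Let $K=2$ and order the subsets as $\emptyset,\{1\},\{2\},\{1,2\}$. To certify that $S\cap S'\neq\emptyset$, point at a common element $k$. The pairs certified by $k$ are those with $k\in S$ and $k\in S'$: each side checks its own condition, so these pairs form a rank-one $0$--$1$ matrix $R_k$. We have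
\[
\mathsf{Int}_2=\begin{pmatrix}0&0&0&0\\0&1&0&1\\0&0&1&1\\0&1&1&1\end{pmatrix},
\qquad
R_1+R_2=\begin{pmatrix}0&0&0&0\\0&1&0&1\\0&0&1&1\\0&1&1&2\end{pmatrix}.
\]
The two matrices have the same support, so a shared pointer with two states produces exactly the intersecting pairs. But the pair $(\{1,2\},\{1,2\})$ has two certificates and is counted twice. Suppose instead that $(S,S')$ is to be \emph{uniform} on the seven intersecting pairs, with $S$ and $S'$ conditionally independent given a shared state that takes $r$ values. Then $\frac17\mathsf{Int}_2$ is a sum of $r$ rank-one matrices. The lower right $3\times3$ minor of $\mathsf{Int}_2$ is $-1$, so $r\ge3$. Two states suffice for the support and do not suffice for the weights.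
\end{example}

For general $K$ the support needs only the $K$ states of a pointer, whereas the uniform weights need at least $2^K-1$ states. The following lemma proves this in a robust form, which Section~\ref{sec:gap} uses. For a matrix $M$ let $\|M\|_1$ be the sum of the absolute values of its entries, and let $\phi=\frac{1+\sqrt5}2$.

\begin{lemma}\label{lem:rank}
If $M'$ is a real $2^K\times2^K$ matrix of rank at most $2^K-2$, then $\|\mathsf{Int}_K-M'\|_1\ge\phi^{-K}$. In particular, $\operatorname{rank}\mathsf{Int}_K\ge2^K-1$.
\end{lemma}

\begin{proof}
Let $\mathbf{1}_K$ be the all-ones matrix and $\mathsf{Dis}_K=\mathbf{1}_K-\mathsf{Int}_K$ the disjointness matrix. Its $(S,S')$ entry is the product, over the $K$ elements $k$, of a factor that is $0$ if $k\in S$ and $k\in S'$ and $1$ otherwise. Hence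
\[
\mathsf{Dis}_K=\begin{pmatrix}1&1\\1&0\end{pmatrix}^{\otimes K}.
\]
The $2\times2$ factor is symmetric with characteristic polynomial $\lambda^2-\lambda-1$ and eigenvalues $\phi$ and $-\phi^{-1}$. Tensor products of its orthonormal eigenvectors form an orthonormal eigenbasis of $\mathsf{Dis}_K$, with eigenvalues of absolute value at least $\phi^{-K}$. So $\|\mathsf{Dis}_Kz\|_2\ge\phi^{-K}$ for every unit vector $z$.

The matrix $\mathbf{1}_K-M'$ has rank at most $2^K-1$, so it annihilates a unit vector $z$. Then $(\mathsf{Int}_K-M')z=(\mathbf{1}_K-M')z-\mathsf{Dis}_Kz=-\mathsf{Dis}_Kz$ has Euclidean norm at least $\phi^{-K}$. On the other hand, $\|Mz\|_2\le\|Mz\|_1\le\|M\|_1$ for any matrix $M$, since all $|z_j|\le1$. This proves the inequality. If $\mathsf{Int}_K$ had rank at most $2^K-2$, the choice $M'=\mathsf{Int}_K$ would contradict it.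
\end{proof}

\section{The sofic shift $Y_\cap$}\label{sec:shift}

\subsection*{What the construction must achieve}
A subset of an $n\times n$ square is written on the square as a $0$--$1$ array. Then $K=n^2$, while the boundary of the square has $O(n)$ cells, so a rank of $2^{K}-1$ exceeds the bound $|A|^{O(n)}$ of the area law once $n$ is large in terms of $|A|$. We therefore want points divided into blocks of width $2n$ and height $n$, each made of two squares that carry intersecting sets. Three difficulties arise.

\emph{All scales at once.} The alphabet $A$ of the cover is chosen after the shift, so arbitrarily large $n$ must occur, and local rules that do not depend on $n$ must force the two halves of a block to be squares.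

\emph{The pointer.} The rules must check that a marked cell in the left square and a marked cell in the right square have the same position. The vertical positions agree if both cells lie on one marked row. To compare horizontal positions, we convert each into a vertical position by means of the diagonal of its square.

\emph{Maximal entropy.} The area law applies only to measures of maximal entropy. There are $3^K$ disjoint pairs of subsets (each element lies in $S$ only, in $S'$ only, or in neither), hence $4^K-3^K$ intersecting pairs, and independent uniform blocks have entropy $\frac1{2K}\log(4^K-3^K)<\log2$. But a closed shift-invariant set that contains such blocks for arbitrarily large $n$ displays all finite $0$--$1$ arrays, so its entropy is at least $\log2$. We repair this by adding exactly $3^K$ \emph{padding} blocks: a block of a second type carries a free ternary digit on every second row, that is, on $2n\cdot\frac n2=K$ cells. For this $n$ must be even. Since $\sqrt3<2$, large regions of padding type have entropy below $\log 2$ and do no harm.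

\subsection*{The rules}
Each cell $v\in\mathbb{Z}^2$ carries four \emph{visible} symbols, a column label $\kappa\in\{\ell,L,r,R\}$, a row label $\rho\in\{s,o,e\}$, a type $\theta\in\{0,1\}$ and a datum $a\in\{0,1,2\}$, and four \emph{hidden} symbols $\delta,t\in\{0,1\}$ and $c,q\in\{-,*,+\}$. The vector $e_1$ points right and $e_2$ points up. A cell $v$ is a \emph{column start} if $\kappa(v)\in\{\ell,r\}$ and a \emph{row start} if $\rho(v)=s$. Let
\[
\mathcal{O}=\{(-,-),\ (-,*),\ (*,+),\ (+,+)\}.
\]
Let $Z_\cap$ be the set of configurations that satisfy the following rules at every cell $v$.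
\begin{itemize}
\item[(R1)] \emph{Columns.} $\kappa(v)=\kappa(v+e_2)$, and $(\kappa(v),\kappa(v+e_1))$ is one of $(\ell,L)$, $(L,L)$, $(L,r)$, $(r,R)$, $(R,R)$, $(R,\ell)$.
\item[(R2)] \emph{Rows.} $\rho(v)=\rho(v+e_1)$, and $(\rho(v),\rho(v+e_2))$ is one of $(s,o)$, $(o,e)$, $(e,o)$, $(o,s)$.
\item[(R3)] \emph{Types.} $\theta(v)=\theta(v+e_1)$ unless $\kappa(v+e_1)=\ell$, and $\theta(v)=\theta(v+e_2)$ unless $\rho(v+e_2)=s$. If $\theta(v)=1$, then $a(v)\in\{0,1\}$. If $\theta(v)=0$ and $\rho(v)\ne o$, then $a(v)=0$.
\item[(R4)] \emph{Diagonals.} If $v$ is both a column start and a row start, then $\delta(v)=1$. If $\delta(v)=1$, then $v+e_1$ is a column start if and only if $v+e_2$ is a row start, and if neither is, then $\delta(v+e_1+e_2)=1$.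
\item[(R5)] \emph{Column pointer.} $c(v)=c(v+e_2)$ unless $v+e_2$ is a row start. If $v+e_1$ is not a column start, then $(c(v),c(v+e_1))\in\mathcal{O}$; if it is, then $c(v)\in\{*,+\}$ and $c(v+e_1)\in\{-,*\}$.
\item[(R6)] \emph{Row pointer.} $q(v)=q(v+e_1)$ unless $\kappa(v+e_1)=\ell$. If $v+e_2$ is not a row start, then $(q(v),q(v+e_2))\in\mathcal{O}$; if it is, then $q(v)\in\{*,+\}$ and $q(v+e_2)\in\{-,*\}$.
\item[(R7)] \emph{Transfer.} $t(v)=t(v+e_1)$ unless $\kappa(v+e_1)=\ell$. If $\delta(v)=1$, then $t(v)=1$ if and only if $c(v)=*$.
\item[(R8)] \emph{Test.} If $\theta(v)=1$ and $c(v)=q(v)=*$, then $a(v)=1$.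
\end{itemize}
Every rule involves only the window $v+\{0,1\}^2$, so $Z_\cap$ is an SFT; it is nonempty by Lemma~\ref{lem:grid} below. Let $Y_\cap$ be its image under the 1-block map that keeps $(\kappa,\rho,\theta,a)$. Then $Y_\cap$ is sofic. Figure~\ref{fig:block} shows one block.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\fill[gray!30] (1,0) rectangle (2,4);
\fill[gray!30] (5,0) rectangle (6,4);
\fill[gray!30] (0,3) rectangle (8,4);
\draw[gray] (0,0) grid (8,4);
\draw[very thick] (0,0) rectangle (8,4);
\draw[thick] (4,0) -- (4,4);
\draw[dashed,thick] (0,1.5) -- (8,1.5);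
\foreach \k in {0,1,2,3} {\fill (\k+0.5,\k+0.5) circle (0.09); \fill (\k+4.5,\k+0.5) circle (0.09);}
\node at (1.5,3.5) {$1$};
\node at (5.5,3.5) {$1$};
\foreach \k/\s in {0/\ell,1/L,2/L,3/L,4/r,5/R,6/R,7/R} \node at (\k+0.5,-0.4) {$\s$};
\foreach \k/\s in {0/s,1/o,2/e,3/o} \node at (-0.4,\k+0.5) {$\s$};
\node[right] at (8.1,1.5) {$t=1$};
\node[right] at (8.1,3.5) {$q=*$};
\node at (1.5,4.4) {$c=*$};
\node at (5.5,4.4) {$c=*$};
\end{tikzpicture}
\caption{A block of type $\theta=1$ with $n=4$ and pointer $(i,j)=(1,3)$. Column labels are written below and row labels on the left. The dots are the diagonal cells ($\delta=1$). Each square has one column with $c=*$; both meet their diagonal in the dashed row $t=1$, so they have the same offset $i=1$. The row with $q=*$ has offset $j=3$, and the datum must be $1$ where it crosses the two marked columns.}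
\label{fig:block}
\end{figure}

\subsection*{Blocks}
For even $n\ge2$ put $K=n^2$ and $\Lambda_n=[0,2n)\times[0,n)$. Let $P_n$ be the set of pairs $(\theta,a)$ with $\theta\in\{0,1\}$ and $a\in\{0,1,2\}^{\Lambda_n}$ such that either
\begin{itemize}
\item $\theta=1$, $a$ takes values in $\{0,1\}$, and $a(i,j)=a(n+i,j)=1$ for some $(i,j)\in[0,n)^2$; or
\item $\theta=0$ and $a(i,j)=0$ whenever $j$ is even.
\end{itemize}
There are $4^K-3^K$ pairs of the first kind and $3^K$ of the second, so
\begin{equation}\label{eq:Pn}
|P_n|=4^K=2^{2n^2}=2^{|\Lambda_n|}.
\end{equation}

The next two lemmas say that the rules force every complete block to carry an element of some $P_n$, and force nothing more.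

\begin{lemma}\label{lem:block}
Let $z\in Z_\cap$, let $\alpha_0<\alpha_2$ be consecutive columns with $\kappa=\ell$, and let $\beta_0<\beta_1$ be consecutive rows with $\rho=s$. Then $n=\beta_1-\beta_0$ is even, $\alpha_2-\alpha_0=2n$, the type $\theta$ is constant on the block $[\alpha_0,\alpha_2)\times[\beta_0,\beta_1)$, and $(\theta,a)$, read relative to the corner $(\alpha_0,\beta_0)$, belongs to $P_n$.
\end{lemma}

\begin{proof}
By (R1) the column labels on $[\alpha_0,\alpha_2)$ read $\ell L\cdots L\,rR\cdots R$; let $\alpha_1$ be the column labeled $r$. By (R2) the row labels on $[\beta_0,\beta_1)$ read $s\,o\,(e\,o)^{m}$ for some $m\ge0$, so $n$ is even and the $o$-rows are those at odd offset from $\beta_0$. By (R3), $\theta$ is constant on the block.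

\emph{The halves are squares.} Let $w=\alpha_1-\alpha_0$ and $k_0=\min(w,n)-1$. The cell $v_0=(\alpha_0,\beta_0)$ is a column start and a row start, so $\delta(v_0)=1$. Put $v_k=v_0+(k,k)$. For $k<k_0$, the cell $v_k+e_1$ is not a column start and $v_k+e_2$ is not a row start, so (R4) and induction give $\delta(v_k)=1$ for $0\le k\le k_0$. The cell $v_{k_0}+e_1$ is a column start exactly if $w=k_0+1$, and $v_{k_0}+e_2$ is a row start exactly if $n=k_0+1$. One of these equalities holds, so by (R4) both hold, and $w=n$. The same argument starting from $(\alpha_1,\beta_0)$ gives $\alpha_2-\alpha_1=n$. So both halves are $n\times n$ squares with $\delta=1$ on their main diagonals.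

\emph{The pointers.} In a row of the left square, (R5) says that the word formed by $c$ begins with $-$ or $*$, ends with $*$ or $+$, and has all consecutive pairs in $\mathcal{O}$. Such a word is $-^{i}*+^{\,n-1-i}$ for some $i$, and $i$ is the same for all rows because $c$ is constant on the columns of the square. So $c=*$ on exactly one column of the left square, at offset $i$, and likewise on exactly one column of the right square, at offset $i'$. Rule (R6) gives in the same way, with rows and columns exchanged, exactly one row of the block with $q=*$, at offset $j$; here $q$ is constant along the full width $2n$, since it may change only at $\ell$-columns.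

\emph{The transfer.} By (R7), $t$ is constant on each row of the block. The row at offset $k$ contains the diagonal cell of the left square with column offset $k$, so $t=1$ on this row if and only if $k=i$. It also contains the diagonal cell of the right square, so $t=1$ if and only if $k=i'$. Hence $i=i'$.

If $\theta=1$, then $a\in\{0,1\}$ by (R3) and $a=1$ at offsets $(i,j)$ and $(n+i,j)$ by (R8). If $\theta=0$, then $a=0$ on the rows of even offset by (R3).
\end{proof}

For even $n\ge2$ let $\Gamma_n=2n\mathbb{Z}\times n\mathbb{Z}$, and let $G_n$ be the set of visible configurations in which the column labels are $2n$-periodic with period word $\ell L^{n-1}rR^{n-1}$ starting at column $0$, the row labels are $n$-periodic with period word $s\,o\,(e\,o)^{n/2-1}$ starting at row $0$, and each block $\Lambda_n+\gamma$, $\gamma\in\Gamma_n$, has constant type and carries an element of $P_n$, with no constraint between different blocks.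

\begin{lemma}\label{lem:grid}
$G_n\subseteq Y_\cap$ for every even $n\ge2$.
\end{lemma}

\begin{proof}
Let $y\in G_n$. Rules (R1)--(R3) concern visible symbols and hold by the definitions of $G_n$ and $P_n$. Let $\delta=1$ exactly on the main diagonals of the $n\times n$ squares. The cells that are both column and row starts are the lower left corners of the squares, which lie on the diagonals. For the diagonal cell $v$ at offset $(k,k)$ of a square, $v+e_1$ is a column start if and only if $k=n-1$, if and only if $v+e_2$ is a row start, and for $k<n-1$ the cell $v+e_1+e_2$ is on the diagonal. So (R4) holds. In each block choose $(i,j)\in[0,n)^2$, with $a(i,j)=a(n+i,j)=1$ if $\theta=1$ and arbitrarily if $\theta=0$. In both squares of the block let $c$ be $*$ on the column at offset $i$, $-$ to its left and $+$ to its right. Let $q$ be $*$ on the row at offset $j$, $-$ below and $+$ above it. Let $t=1$ exactly on the row at offset $i$. The words $-^i*+^{\,n-1-i}$ and $-^j*+^{\,n-1-j}$ begin in $\{-,*\}$, end in $\{*,+\}$ and have consecutive pairs in $\mathcal{O}$, so (R5) and (R6) hold, also across the borders of squares and blocks. At a diagonal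 cell of offset $(k,k)$ both $t=1$ and $c=*$ are equivalent to $k=i$, which is (R7). Finally $c=q=*$ only at offsets $(i,j)$ and $(n+i,j)$, which gives (R8).
\end{proof}

\begin{remark}\label{rem:Z}
The cover $Z_\cap$ itself overcounts, as the pointer did in Example~\ref{ex:K2}. Take $n=2$, $K=4$. The proof above lets each $4\times2$ block choose independently an element of $P_2$ together with an admissible pointer: there are $4\cdot4^3=256$ choices of type $1$ (choose the common element, then the membership of the other three) and $3^4\cdot4=324$ of type $0$. So $h(Z_\cap)\ge\frac18\log580>\frac18\log256=\log2$. On the other hand, for a \emph{fixed} $n$ the union of the translates of $G_n$ needs no hidden symbols at all: it is an SFT, defined by rules on windows of size about $n$. The obstruction comes from having to serve all $n$ with one set of local rules.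
\end{remark}

\subsection*{Entropy}
The rules do not force the labels $\ell$ and $s$ to occur, so $Y_\cap$ contains points with infinite or missing blocks, and a finite cube cuts through blocks in any case. The upper bound below has to control these incomplete pieces.

\begin{lemma}\label{lem:entropy}
$h(Y_\cap)=\log2$.
\end{lemma}

\begin{proof}
\emph{Lower bound.} The square $[0,4M)^2$ is a union of $2M^2$ blocks of $G_2$. By Lemma~\ref{lem:grid} and \eqref{eq:Pn} it carries at least $(2^8)^{2M^2}=2^{(4M)^2}$ patterns of $Y_\cap$.

\emph{Upper bound.} Let $Q$ be a square of side $N$. By (R1) and (R2) the labels $(\kappa,\rho)$ on $Q$ are determined by one row of $\kappa$ and one column of $\rho$, so there are at most $4^N3^N$ choices; fix one. Partition the columns of $Q$ into intervals $I$ by cutting just before each $\ell$-column, and the rows into intervals $J$ by cutting just below each $s$-row. Call an interval \emph{inner} if it is neither the first nor the last. On each piece $I\times J$ the type is constant by (R3); the \emph{content} of the piece is $(\theta,a)$. If $J$ has $o(J)$ rows labeled $o$, then by (R3) alone the piece has at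 most
\begin{equation}\label{eq:piece}
2^{|I||J|}+3^{|I|\,o(J)}
\end{equation}
contents. There are three cases.
\begin{itemize}
\item $I$ and $J$ are inner. The piece is a complete block, and Lemma~\ref{lem:block} with \eqref{eq:Pn} gives at most $2^{|I||J|}$ contents.
\item $J$ is inner and $I$ is not. The labels of $J$ read $s\,o\,(e\,o)^m$, so $o(J)=|J|/2$, and \eqref{eq:piece} is at most $2^{|I||J|+1}$ because $\sqrt3\le2$. There are at most $2N$ such pieces.
\item $J$ is not inner. No two $o$-rows are adjacent, so $o(J)\le(|J|+1)/2$, and \eqref{eq:piece} is at most $2^{|I||J|}+2^{|I|(|J|+1)}\le2^{|I||J|+|I|+1}$. There are at most two such $J$, and for each the sum of $|I|+1$ over all $I$ is at most $2N$.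
\end{itemize}
The areas $|I||J|$ add up to $N^2$. Multiplying the bounds, $N_{Y_\cap}(Q)\le12^N\,2^{N^2+2N+4N}$, so $h(Y_\cap)\le\log2$.
\end{proof}

\section{No cover of equal entropy}\label{sec:main}

Fix an even $n\ge2$ and $K=n^2$. Let $U_n=[0,n)^2$ and $V_n=[n,2n)\times[0,n)$ be the two squares of $\Lambda_n$. For $S,S'\subseteq[0,n)^2$ let $p_S$ be the visible pattern on $U_n$ with the labels $\kappa,\rho$ of $G_n$, with $\theta\equiv1$, and with $a$ the indicator function of $S$; let $p'_{S'}$ be the pattern on $V_n$ with the labels of $G_n$, with $\theta\equiv1$, and with $a$ the indicator function of $S'+ne_1$. Let $\lambda_n$ be the measure on $G_n$ under which the blocks are independent and uniform on $P_n$. The pattern $p_S\cup p'_{S'}$ corresponds to an element of $P_n$ exactly if $S\cap S'\ne\emptyset$, so by \eqref{eq:Pn}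
\begin{equation}\label{eq:lambda}
\lambda_n\bigl(y_{U_n}=p_S,\ y_{V_n}=p'_{S'}\bigr)=4^{-K}\,\mathsf{Int}_K(S,S').
\end{equation}
The measure $\lambda_n$ is invariant only under $\Gamma_n$; averaging over the $2n^2$ positions of the grid makes it shift-invariant. Let $\mu_n=\frac1{2n^2}\sum_{w\in\Lambda_n}\sigma^w_*\lambda_n$.

\begin{lemma}\label{lem:mu}
The measure $\mu_n$ is a shift-invariant measure on $Y_\cap$ with $h(\mu_n)=\log2$, and
\[
\mu_n\bigl(y_{U_n}=p_S,\ y_{V_n}=p'_{S'}\bigr)=\frac{4^{-K}}{2n^2}\,\mathsf{Int}_K(S,S').
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:grid}, $\mu_n$ is carried by $Y_\cap$. The measure $\sigma^w_*\lambda_n$ depends only on the coset $w+\Gamma_n$, the set $\Lambda_n$ contains one element of each coset, and a shift permutes the cosets; so $\mu_n$ is invariant. Let $w$ be uniform on $\Lambda_n$ and, given $w$, let $y$ have law $\sigma^w_*\lambda_n$. For every $w$, the complete blocks inside a square $Q_s$ with $s\ge4n$ cover at least $(s-4n)(s-2n)$ cells, and by \eqref{eq:Pn} each contributes entropy $\log2$ per cell. Hence $H(y_{Q_s})\ge H(y_{Q_s}\mid w)\ge(s-4n)(s-2n)\log2$ and $h(\mu_n)\ge\log2$; the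 reverse inequality is Lemma~\ref{lem:entropy}. The pattern $p_S$ has labels $(\ell,s)$ at the origin. Under $\sigma^w_*\lambda_n$ the origin has the labels that $G_n$ assigns to the cell $w\in\Lambda_n$, and these are $(\ell,s)$ only for $w=0$. So only the term $w=0$ contributes, and \eqref{eq:lambda} gives the formula.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $d\ge3$ we stack independent copies of $Y_\cap$; for $d=2$ there is a single slice in what follows, and $Y^{(2)}_\cap=Y_\cap$. Write $\mathbb{Z}^d=\mathbb{Z}^2\times\mathbb{Z}^{d-2}$ and call the restriction of a configuration to $\mathbb{Z}^2\times\{u\}$ a \emph{slice}. Let $Y_\cap^{(d)}$ and $Z_\cap^{(d)}$ be the sets of configurations all of whose slices belong to $Y_\cap$ and to $Z_\cap$. Then $Z_\cap^{(d)}$ is the SFT given by imposing (R1)--(R8) in every slice. Forgetting the hidden symbols maps it into $Y^{(d)}_\cap$, and onto, since the slices can be lifted separately. So $Y^{(d)}_\cap$ is sofic. A pattern on a cube of side $s$ is an arbitrary choice of $s^{d-2}$ patterns of $Y_\cap$ on a square of side $s$, so $h(Y^{(d)}_\cap)=h(Y_\cap)=\log2$.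

Suppose that an SFT $X$ factors onto $Y^{(d)}_\cap$ and $h(X)\le\log 2$; then $h(X)=\log2$. By Lemma~\ref{lem:recode} we may assume that $X\subseteq A^{\mathbb{Z}^d}$ is in standard form and the factor map is 1-block. The alphabet $A$ is now fixed. Let $n$ be even, and let $\mu$ be the measure under which the slices are independent with law $\mu_n$. It is invariant under $\sigma^{e_1},\sigma^{e_2}$ because $\mu_n$ is, and under the other shifts because they permute the slices. By independence, the entropy of $\mu$ on a cube of side $s$ is $s^{d-2}$ times the entropy of $\mu_n$ on a square of side $s$, so $h(\mu)=\log2$ by Lemma~\ref{lem:mu}.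

Apply Theorem~\ref{thm:area} with $U=U_n\times[0,n)^{d-2}=[0,n)^d$ and $V=V_n\times[0,n)^{d-2}$. Keep only the rows $p$ whose $n^{d-2}$ slices all have the form $p_S$ and the columns $p'$ whose slices all have the form $p'_{S'}$. By independence of the slices and Lemma~\ref{lem:mu}, this submatrix is
\[
\Bigl(\frac{4^{-K}}{2n^2}\,\mathsf{Int}_K\Bigr)^{\otimes n^{d-2}} .
\]
Rank is multiplicative under tensor products, so by Lemma~\ref{lem:rank} the rank is at least $(2^{n^2}-1)^{n^{d-2}}\ge2^{(n^2-1)n^{d-2}}$. By the area law it is at most $|A|^{|\partial U|}$, and $|\partial U|=(n+2)^d-n^d\le2d(n+2)^{d-1}$. Hence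
\[
(n^2-1)\,n^{d-2}\le2d\,(n+2)^{d-1}\log_2|A|\qquad\text{for every even }n\ge2 .
\]
The left side has degree $d$ in $n$ and the right side degree $d-1$, so this fails for large $n$. Therefore $h(X)>\log2$.
\end{proof}

\section{An explicit gap in dimension two}\label{sec:gap}

By Proposition~\ref{prop:desai} there is no uniform lower bound for $h(X)-h(Y_\cap)$, but there is one in terms of the alphabet of a cover in standard form. When $h(X)>\log 2$, resampling may change the local laws, so two exact steps of the previous proof are replaced by estimates: Pinsker's inequality bounds the change, and the robust part of Lemma~\ref{lem:rank} says that a matrix of small rank is not close to $4^{-K}\mathsf{Int}_K$. The argument uses no invariant measures; together with Lemma~\ref{lem:recode} it also yields the case $d=2$ of Theorem~\ref{thm:main}.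

\begin{theorem}\label{thm:gap}
If $X\subseteq A^{\mathbb{Z}^2}$ is an SFT in standard form and $f$ is a 1-block factor map from $X$ onto $Y_\cap$, then
\[
h(X)\ \ge\ h(Y_\cap)+2^{-252(\log_2|A|)^2}.
\]
\end{theorem}

\begin{proof}
Since $Y_\cap$ has more than one point, $|A|\ge2$. Let $n$ be the least even integer with $n\ge4\log_2|A|$. Then $4\le n<4\log_2|A|+2\le6\log_2|A|$. With $K=n^2$,
\begin{equation}\label{eq:r}
|A|^{4n-4}=2^{4(n-1)\log_2|A|}\le2^{n(n-1)}\le2^K-2 .
\end{equation}

\emph{A random point of $X$.} For $N\ge1$ let $Q=[0,2nN)^2$, which is partitioned into $2N^2$ blocks $\Lambda=\Lambda_n+\gamma$ with $\gamma\in\Gamma_n$. For each $\omega\in P_n^{2N^2}$ choose $y_\omega\in G_n\subseteq Y_\cap$ whose contents on these blocks are given by $\omega$, and choose $x_\omega\in X$ with $f(x_\omega)=y_\omega$. Let $\omega$ be uniformly distributed and $x=x_\omega$. Since $f$ is 1-block, $\omega$ is a function of $x_Q$, so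
\[
H(x_Q)\ge H(\omega)=2N^2\log|P_n|=4n^2N^2\log2=|Q|\log2 .
\]

\emph{Resampling.} The resampled region must lie in its block together with its boundary, so in each block $\Lambda$ we take for $U_\Lambda$ the interior of the left square, the translate of $[1,n-1)^2$. Then $U_\Lambda\cup\partial U_\Lambda$ is the whole left square and $|\partial U_\Lambda|=n^2-(n-2)^2=4n-4$. Define $\eta_N$ by $\eta_N|Q|=\log N_X(Q)-|Q|\log2$, so that $\eta_N\to\eta:=h(X)-\log2$. Lemma~\ref{lem:resample}(b) gives
\[
\sum_\Lambda D\bigl(\operatorname{law}(x_\Lambda)\,\|\,\operatorname{law}(x'_\Lambda)\bigr)\le\eta_N|Q|=2N^2\cdot2n^2\eta_N .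
\]
So for some block $\Lambda$, depending on $N$, the divergence is at most $2n^2\eta_N$, and by \eqref{eq:pinsker} the laws of $x_\Lambda$ and $x'_\Lambda$ are at $\ell^1$-distance at most $2n\sqrt{\eta_N}$.

\emph{Comparing two matrices.} For $S,S'\subseteq[0,n)^2$ let $M(S,S')$ be the probability that $f(x_\Lambda)$ is the translate to $\Lambda$ of $p_S\cup p'_{S'}$, and let $M'_N(S,S')$ be the same probability for $x'$. The content of $f(x_\Lambda)$ is uniform on $P_n$, so $M=4^{-K}\mathsf{Int}_K$ as in \eqref{eq:lambda}. Distinct pairs $(S,S')$ correspond to disjoint sets of patterns in $A^\Lambda$, so $\|M-M'_N\|_1\le2n\sqrt{\eta_N}$. Lemma~\ref{lem:resample}(c), with $V$ the right square of $\Lambda$, and \eqref{eq:r} give $\operatorname{rank}M'_N\le|A|^{4n-4}\le2^K-2$. Lemma~\ref{lem:rank} applied to $4^KM'_N$ yields $\|M-M'_N\|_1\ge(4\phi)^{-K}\ge7^{-K}$, as $4\phi<7$. Thus $2n\sqrt{\eta_N}\ge7^{-n^2}$ for all $N$, and in the limit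
\[
\eta\ \ge\ \frac{49^{-n^2}}{4n^2}\ \ge\ 2^{-6n^2}\,2^{-n^2}\ \ge\ 2^{-7\cdot36(\log_2|A|)^2}=2^{-252(\log_2|A|)^2},
\]
where we used $49<2^6$, $4n^2\le2^{n^2}$ for $n\ge4$, and $n\le6\log_2|A|$. Since $h(Y_\cap)=\log2$, this is the claim.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Comparing subshifts in $\mathbb{Z}$ and $\mathbb{Z}^2$},
\texttt{http://www.math.uconn.edu/\textasciitilde westrick/comparing\_urbana.pdf}

\bibitem{CP}
Coven and Paul, 1975.

\bibitem{Desai}
A.~Desai, \emph{Subsystem entropy for $\mathbb{Z}^d$ sofic shifts}, Indag. Math., 2006.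

\end{thebibliography}
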